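\title{Coupling random walks with different step distributions:\\ the iterated logarithm in the Hal\'asz--Major bound cannot be omitted}

\begin{abstract}
Let $F\ne G$ be distributions on the line whose tails are at most $Ce^{-u(x)}$, where $u$ is concave and $\int^\infty u(x)x^{-2}\,dx=\infty$, and let $r_n$ and $s_n$ be partial sums of i.i.d.\ samples from $F$ and from $G$, coupled in an arbitrary way. Hal\'asz and Major proved that almost surely $|r_n-s_n|>\log n/(\log\log n)^c$ for infinitely many $n$, with some $c=c(F,G)>0$. We show that the factor $(\log\log n)^c$ cannot be omitted. For every integer $k\ge4$ we construct a pair $F\neq G$ with $u(x)\sim x/\log x$ for which the best possible error has exact order $\log n/(\log\log n)^{k-3}$. We also show that the factor can be omitted for all pairs with tails bounded by $Ce^{-u}$ exactly when $\lim u(x)/x>0$.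
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F$ and $G$ be distributions on the real line, let $\xi_1,\xi_2,\dots$ be i.i.d.\ with law $F$ and $\eta_1,\eta_2,\dots$ i.i.d.\ with law $G$, and put
\[
r_n=\sum_{i=1}^n\xi_i,\qquad s_n=\sum_{i=1}^n\eta_i .
\]
A \emph{coupling} is a construction of the two sequences on one probability space; their joint law is otherwise arbitrary. If $F=G$ we may take $\xi_i=\eta_i$, and then $r_n=s_n$. If $F\neq G$, how slowly can $|r_n-s_n|$ grow? The answer measures how accurately one must observe the partial sums in order to tell $F$ from $G$: if some coupling has $|r_n-s_n|\le e_n$, then the sequence $(r_n)$ is both an exact record of an $F$-walk and a record of a $G$-walk with errors at most $e_n$.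

The first obstructions come from moments. If the means are finite and different, the strong law of large numbers makes $|r_n-s_n|$ grow linearly. If the means agree and the variances are finite and different, the two centered walks divided by $\sqrt n$ have different normal limits, so $(r_n-s_n)/\sqrt n$ cannot tend to $0$ in probability. When several moments agree, another obstruction takes over. It comes from rare events and lives on the scale $\log n$.

\begin{example}\label{ex:signs}
Let $\xi_i=\pm1$ with probability $\frac12$ each and let $\eta_i$ be standard normal, with density $\gamma$. Means and variances agree. Let $N=2^j$ and $M=\lfloor\frac13\log N\rfloor$, and cut $(N,2N]$ into $\lfloor N/M\rfloor$ disjoint windows of $M$ consecutive times. The increment of $s$ over a window is normal with variance $M$, so it exceeds $2M$ with probability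
\[
\int_{2\sqrt M}^\infty\gamma\ \ge\ \gamma(2\sqrt M+1)=(2\pi)^{-1/2}e^{-2M-2\sqrt M-1/2}\ \ge\ N^{-3/4}
\]
for large $j$. The windows are independent for $s$, so the probability that this happens in no window is at most $\exp(-N^{-3/4}\lfloor N/M\rfloor)$, which is summable in $j$. In a window where it happens, $r$ rises by at most $M$, so $r-s$ changes by more than $M$ and $|r-s|>M/2$ at one end of the window. By the Borel--Cantelli lemma, for every coupling, almost surely $\max_{N\le n\le 2N}|r_n-s_n|>M/2\sim\frac16\log N$ for all large $j$.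
\end{example}

The example uses events of probability $N^{-c}$, so it depends on the tails. We call a function $u:[0,\infty)\to[0,\infty)$ a \emph{weight} if it is increasing and concave, $u'$ is continuous, and $xu'(x)\nearrow\infty$ as $x\to\infty$. The tail condition on a distribution function $F$ is
\begin{equation}\label{eq:tail}
F(-x)+[1-F(x)]<C_0e^{-u(x)}\quad(x\ge0)\qquad\text{for some constant }C_0>0,
\end{equation}
and the growth condition on $u$ is
\begin{equation}\label{eq:div}
\int^\infty\frac{u(x)}{x^2}\,dx=\infty .
\end{equation}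

\begin{theorem}[Hal\'asz--Major {\cite[Theorem 1]{HM}}]\label{thm:HM}
Let $u$ be a weight satisfying \eqref{eq:div} and let $F\ne G$ both satisfy \eqref{eq:tail}. There is $c>0$, depending only on $F$ and $G$, such that for every coupling, with probability $1$,
\[
|r_n-s_n|>\frac{\log n}{(\log\log n)^c}\qquad\text{for infinitely many }n.
\]
\end{theorem}

The problem, which comes from \cite{HM}, is whether the factor $(\log\log n)^c$ can be omitted. We understand this up to a multiplicative constant.

\medskip\noindent\textbf{Question.} \emph{Under the hypotheses of Theorem~\ref{thm:HM}, is there always a constant $c'>0$, depending only on $F$ and $G$, such that for every coupling, with probability $1$, $|r_n-s_n|>c'\log n$ for infinitely many $n$?}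
\medskip

One might expect a positive answer. Condition \eqref{eq:div} holds for $u(x)=x$ and for $u(x)\sim x/\log x$, but fails for $u(x)\sim x/(\log x)^2$; it describes tails that are exponential or nearly so, and for exponential tails the argument of Example~\ref{ex:signs} always gives $c'\log n$, as we shall see. Nevertheless the answer is no. Let
\[
u_0(x)=\int_0^x\frac{dt}{\log(e^2+t)} .
\]
This function is nonnegative and increasing, and $u_0'(x)=1/\log(e^2+x)$ is continuous and decreasing. The function $xu_0'(x)=x/\log(e^2+x)$ tends to infinity and increases, since the numerator of its derivative is $\log(e^2+x)-x/(e^2+x)>0$. So $u_0$ is a weight. Concavity and $u_0(0)=0$ give $u_0(x)\ge xu_0'(x)$, hence $\int^\infty u_0(x)x^{-2}dx\ge\int^\infty\frac{dx}{x\log(e^2+x)}=\infty$, which is \eqref{eq:div}.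

\begin{theorem}\label{thm:A}
For every integer $k\ge4$ there are distributions $F\ne G$, both satisfying \eqref{eq:tail} with $u=u_0$, and constants $0<c_1\le c_2<\infty$ such that
\begin{itemize}
\item[(a)] there is a coupling with $\displaystyle\limsup_{n\to\infty}|r_n-s_n|\,\frac{(\log\log n)^{k-3}}{\log n}\le c_2$ almost surely;
\item[(b)] for every coupling, $\displaystyle\limsup_{n\to\infty}|r_n-s_n|\,\frac{(\log\log n)^{k-3}}{\log n}\ge c_1$ almost surely.
\end{itemize}
\end{theorem}

The coupling in (a) has $|r_n-s_n|=o(\log n)$ almost surely, so the Question has a negative answer. By (b) the order in (a) is exact, and every order $\log n/(\log\log n)^{m}$ with an integer $m\ge1$ occurs. By (a), an exponent $c$ that works in Theorem~\ref{thm:HM} for the $k$th pair is at least $k-3$; so no universal exponent exists, and $c$ must depend on $F$ and $G$.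

The second result determines the weights for which the factor can be omitted. For a weight $u$ the function $(u(x)-u(0))/x$ is nonnegative and, by concavity, nonincreasing, so $\lim_{x\to\infty}u(x)/x$ exists.

\begin{theorem}\label{thm:B}
Let $u$ be a weight satisfying \eqref{eq:div}. The statement
\begin{quote}
for every pair $F\ne G$ satisfying \eqref{eq:tail} there is $c'=c'(F,G)>0$ such that for every coupling, almost surely, $|r_n-s_n|>c'\log n$ for infinitely many $n$
\end{quote}
holds if and only if $\lim_{x\to\infty}u(x)/x>0$. If $\lim u(x)/x=0$, there are $F\ne G$ satisfying \eqref{eq:tail} and a coupling with $|r_n-s_n|=o(\log n)$ almost surely.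
\end{theorem}

\subsection*{Where the exponent $k-3$ comes from}
Write $T=\log N$ and consider the times between $N$ and $2N$. Suppose that $F$ and $G$ are centered, have the same moments of order less than $k$ and different $k$th moments. If the cumulant functions $\ell_F(\theta)=\log\mathbb{E}e^{\theta\xi_1}$ and $\ell_G(\theta)=\log\mathbb{E}e^{\theta\eta_1}$ are finite, then for small $\theta$ both are of order $\theta^2$ and they differ by order $\theta^k$. A window of length $M$ in which $r$ rises with slope $\ell_F'(\theta)$ has probability about $e^{-cM\theta^2}$, so such windows occur when $M\approx T/\theta^2$. If $\ell_G(\theta)<\ell_F(\theta)$, the walk $s$ cannot keep up, and the exponential Markov inequality shows that it falls behind by about $M(\ell_F(\theta)-\ell_G(\theta))/\theta\approx T\theta^{k-3}$. With exponential tails $\theta$ can be held fixed, and the error is of order $T$. If the tails really are of size $e^{-u(x)}$ with $u(x)/x\to0$, the cumulant functions are infinite for $\theta\ne0$. But steps larger than $H$ do not occur before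 time $2N$ once $e^{-u(H)}$ is much smaller than $1/N$, and after truncation at $H$ one can tilt up to $\theta\approx u(H)/H$. For $u_0$ and $H$ a power of $T$ this means $\theta\approx1/\log T$, and the error becomes $T/(\log T)^{k-3}$. Sections \ref{sec:windows}--\ref{sec:lower} make this rigorous.

The main work is the converse: a coupling that loses no more than the windows force it to lose. Our steps have the form $X+Y$, where the light-tailed part $X$ carries the difference between $F$ and $G$ and the heavy-tailed part $Y$ is common to both. Section~\ref{sec:scores} shows that $Y$ caps the logarithmic derivative of the density of a block sum at a small level $\alpha$, which plays the role of the largest available tilt $\theta$. Section~\ref{sec:diff} turns this into a differential inequality along a path of laws from $F$ to $G$, Section~\ref{sec:strassen} converts the inequality into a coupling by duality, and Section~\ref{sec:upper} assembles the walks.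

We identify a distribution function with its measure. For positive measures, $\tilde F\le F$ means $\tilde F(A)\le F(A)$ for all Borel sets $A$, and $\mu^{*M}$ is the $M$-fold convolution.

\section{The window argument}\label{sec:windows}

We recall three standard facts. Let $\mu\ne0$ be a finite positive measure on $\mathbb{R}$ and $\ell(t)=\log\int e^{tx}\mu(dx)$ its cumulant function. In the interior of the interval where $\ell$ is finite, $\ell$ is smooth, and $\ell'(t)$ and $\ell''(t)$ are the mean and the variance of the \emph{tilted law} $e^{tx-\ell(t)}\mu(dx)$. If $\mu_t$ denotes this law, then $\mu^{*M}(dx)=e^{M\ell(t)-tx}\mu_t^{*M}(dx)$. Two probability laws whose cumulant functions are finite and equal near $0$ coincide.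

The following lemma is Example~\ref{ex:signs} in general form. To cover heavy tails we allow $F$ and $G$ to be replaced by smaller measures. This costs nothing for $F$, where we need a lower bound for a probability; for $G$ the discarded mass must be too small to be seen among $N$ steps, which is hypothesis (iii). The number $I$ below is the cost per step of the rare event for $r$, hypothesis (i) guarantees enough windows, and (ii) says that the gap $M\Delta$ dominates the fluctuations and the rounding of $M$.

\begin{lemma}\label{lem:windows}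
Let $F,G$ be distributions. For $N=2^j$, $j\ge j_0$, and $T=\log N$, let $\tilde F\le F$ and $\tilde G\le G$ be positive measures and let $\theta>0$, all of which may depend on $j$, such that
\[
\tilde\ell_F=\log\int e^{\theta x}\,\tilde F(dx),\qquad\tilde\ell_G=\log\int e^{\theta x}\,\tilde G(dx)
\]
are finite and the law $\tilde F_\theta(dx)=e^{\theta x-\tilde\ell_F}\tilde F(dx)$ has finite mean $\beta$ and finite variance $w^2$. Assume $I:=\theta\beta-\tilde\ell_F>0$ and $\Delta:=\tilde\ell_F-\tilde\ell_G>0$, and let $M$ be the largest integer with $MI+2\theta w\sqrt M\le T-3\log T$. Assume further: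
\begin{itemize}
\item[(i)] $1\le M\le T^2$ for large $j$;
\item[(ii)] $\big(I+\theta w\sqrt{M+1}+\log T\big)/(M\Delta)\to0$ as $j\to\infty$;
\item[(iii)] $\sum_jN\big(1-\tilde G(\mathbb{R})\big)<\infty$.
\end{itemize}
Then for every coupling, almost surely, for all large $j$,
\[
\max_{2^j\le n\le2^{j+1}}|r_n-s_n|>\frac{M\Delta}{4\theta}.
\]
\end{lemma}

\begin{proof}
Put $x_0=M\beta-2w\sqrt M$ and $y=M\Delta/(2\theta)$. For large $j$ we have $M\le T^2\le N$, so $(N,2N]$ contains $\lfloor N/M\rfloor\ge N/(2M)$ disjoint windows of $M$ consecutive times.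

\emph{In some window $r$ rises by at least $x_0$.} The law $\tilde F_\theta^{*M}$ has mean $M\beta$ and variance $Mw^2$, so by Chebyshev's inequality it gives mass at least $\frac34$ to $[M\beta-2w\sqrt M,\,M\beta+2w\sqrt M]$. Since $F^{*M}(dx)\ge\tilde F^{*M}(dx)=e^{M\tilde\ell_F-\theta x}\tilde F_\theta^{*M}(dx)$, the increment of $r$ over a given window is at least $x_0$ with probability at least
\[
\tfrac34e^{M\tilde\ell_F-\theta(M\beta+2w\sqrt M)}=\tfrac34e^{-MI-2\theta w\sqrt M}\ge\tfrac34e^{-T+3\log T}=\frac{3T^3}{4N}.
\]
The increments of $r$ over disjoint windows are independent, so no window has this property with probability at most $\exp\big(-\frac{3T^3}{4N}\cdot\frac N{2M}\big)\le e^{-3T/8}=2^{-3j/8}$, by (i). This is summable.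

\emph{In no window does $s$ rise by $x_0-y$.} The measure $G^{*M}-\tilde G^{*M}$ is positive and has mass $1-\tilde G(\mathbb{R})^M\le M(1-\tilde G(\mathbb{R}))$, and Markov's inequality gives $\tilde G^{*M}([x,\infty))\le e^{-\theta x+M\tilde\ell_G}$. A union bound over the at most $N/M$ windows shows that the increment of $s$ is at least $x_0-y$ in some window with probability at most
\[
N\big(1-\tilde G(\mathbb{R})\big)+\exp\big(T-\theta(x_0-y)+M\tilde\ell_G\big).
\]
The first term is summable by (iii). Since $\theta\beta=I+\tilde\ell_F$ and $\theta y=\frac12M\Delta$, the exponent in the second term equals $T-MI+2\theta w\sqrt M-\frac12M\Delta$. By the maximality of $M$ we have $T<3\log T+(M+1)I+2\theta w\sqrt{M+1}$, so the exponent is less than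
\[
3\log T+I+4\theta w\sqrt{M+1}-\tfrac12M\Delta\ \le\ -\tfrac14M\Delta\ \le\ -2\log T
\]
for large $j$, both inequalities by (ii). As $T=j\log2$, the bound $T^{-2}$ is summable.

By the Borel--Cantelli lemma, almost surely for all large $j$ there is a window over which $r-s$ increases by more than $y$, so $|r-s|>y/2$ at one of its two ends, and both ends lie in $[N,2N]$. Each of the two estimates involves one walk only, so the coupling is arbitrary.
\end{proof}

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:B}]
Let $\theta_0=\lim u(x)/x>0$. Since $(u(x)-u(0))/x$ decreases to $\theta_0$, we have $u(x)\ge\theta_0x$. By \eqref{eq:tail} the tails of $F$ and $G$ are $O(e^{-\theta_0x})$, so the cumulant functions $\ell_F,\ell_G$ are finite on $(-\theta_0,\theta_0)$. If the means differ, $|r_n-s_n|/n$ tends to a positive constant almost surely and any $c'$ works. Otherwise subtract the common mean from all variables, which does not change $r_n-s_n$. Since $F\ne G$, there is $\theta\ne0$, in the interior of the interval where both cumulant functions are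 finite, with $\ell_F(\theta)\ne\ell_G(\theta)$; this choice involves only $F$ and $G$. Replacing all variables by their negatives if necessary, we have $\theta>0$, and interchanging the names of $F$ and $G$ if necessary, $\Delta=\ell_F(\theta)-\ell_G(\theta)>0$. By Jensen's inequality $\ell_G(\theta)\ge0$, so $\ell_F(\theta)>0$ and the centered law $F$ is not a point mass. Hence $\ell_F''>0$ on $[0,\theta]$ and
\[
I=\theta\ell_F'(\theta)-\ell_F(\theta)=\int_0^\theta t\,\ell_F''(t)\,dt>0 .
\]
Apply Lemma~\ref{lem:windows} with $\tilde F=F$, $\tilde G=G$ and this fixed $\theta$. Now $I,\Delta,\theta,w$ do not depend on $j$. From $MI\le T$ and $(M+1)I+2\theta w\sqrt{M+1}>T-3\log T$ we get $M=T/I+O(\sqrt T)$. So (i) holds, (ii) holds because its numerator is $O(\sqrt T)$ and its denominator is of order $T$, and the sum in (iii) is zero. The lemma gives, almost surely for all large $j$, a time $n\in[2^j,2^{j+1}]$ with $|r_n-s_n|>M\Delta/(4\theta)\sim\frac{\Delta}{4\theta I}T$. As $\log n\le T+\log2$, the constant $c'=\Delta/(8\theta I)$ works.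
\end{proof}

\section{The pairs $F$, $G$}\label{sec:pairs}

Fix a weight $u$ and an integer $k\ge4$. We want two laws that agree in their first $k-1$ moments, are joined by a path with a simple derivative, and have tails as heavy as \eqref{eq:tail} essentially allows.

\emph{The heavy part.} Put $U=2(u-u(0))$. This function is concave and nondecreasing with $U(0)=0$, so $U(x)/x$ is nonincreasing, and therefore
\begin{equation}\label{eq:sub}
U(x+y)\le U(x)+U(y),\qquad U(tx)\le tU(x)\quad(x,y\ge0,\ t\ge1).
\end{equation}
Since $xu'(x)\to\infty$, for every $A$ there is $C_A$ with $u(x)\ge A\log x-C_A$ for $x\ge1$. Hence $x^re^{-u(x)}$ is integrable on $[0,\infty)$ for every $r\ge0$. Let $Y$ have the probability density $h(y)=c_Ue^{-U(|y|)}$. It has finite moments of all orders, and the factor $2$ in $U$ pays for integrating the tail: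
\begin{equation}\label{eq:Ytail}
\mathbb{P}(|Y|>y)=2c_Ue^{2u(0)}\int_y^\infty e^{-2u}\le 2c_Ue^{2u(0)}e^{-u(y)}\int_0^\infty e^{-u}=Ce^{-u(y)}\qquad(y\ge0).
\end{equation}

\emph{The light part.} Let $\gamma$ be the standard normal density and let $\psi\ge0$, $\psi\not\equiv0$, be a $C^\infty$ function with support in $[-1,1]$ and $|\psi^{(k)}|\le\gamma/2$; a small multiple of any bump function will do, since $\gamma\ge\gamma(1)$ on $[-1,1]$. Put
\[
f_\lambda=\gamma+\lambda\psi^{(k)}\quad(0\le\lambda\le1),\qquad\text{so that}\quad\tfrac12\gamma\le f_\lambda\le\tfrac32\gamma .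
\]
Integration by parts gives $\int x^r\psi^{(k)}dx=0$ for $0\le r<k$ and $\int x^k\psi^{(k)}dx=(-1)^kk!\int\psi\ne0$. So $f_\lambda$ is a probability density whose moments of order less than $k$ are those of $\gamma$; in particular $\mathbb{E}X=0$ and $\mathbb{E}X^2=1$ if $X$ has density $f_\lambda$.

Let $F$ be the law of $X+Y$ with $X,Y$ independent and $X$ of density $f_0$, and let $G$ be the same with $X$ of density $f_1$. From now on $C,c>0$ denote constants that depend only on $u,k,\psi$ and may change from line to line.

\begin{lemma}\label{lem:pair}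
$F\ne G$, and both satisfy \eqref{eq:tail}.
\end{lemma}

\begin{proof}
In the binomial expansion of $\mathbb{E}(X+Y)^k$ only the term $\mathbb{E}X^k$ depends on $\lambda$, so the $k$th moments of $G$ and $F$ differ by $(-1)^kk!\int\psi\neq0$.

Let $x\ge0$ and $v\in\mathbb{R}$. If $|v|\le x$, then \eqref{eq:sub} gives $u(x-|v|)\ge u(x)-u(|v|)+u(0)$, so $\mathbb{P}(|Y|>x-|v|)\le Ce^{-u(x)+u(|v|)}$ by \eqref{eq:Ytail}. If $|v|>x$, then $1\le e^{-u(x)+u(|v|)}$ and the same bound holds with $C=1$. Conditioning on $X=v$, we obtain $\mathbb{P}(|X+Y|>x)\le Ce^{-u(x)}\mathbb{E}e^{u(|X|)}$. The expectation is finite because $f_\lambda\le\frac32\gamma$ and $u$ grows at most linearly by \eqref{eq:sub}. The law of $X+Y$ has no atoms, so the left side of \eqref{eq:tail} equals $\mathbb{P}(|X+Y|>x)$, and \eqref{eq:tail} holds with a larger constant.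
\end{proof}

The \emph{score} of a positive density $f$ is $-f'/f$. We shall use
\[
\rho=\rho_\lambda=-f_\lambda'/f_\lambda,\qquad\chi=\chi_\lambda=\psi/f_\lambda .
\]
For $|x|\ge1$ we have $\rho(x)=x$ and $\chi(x)=0$. On $[-1,1]$ we have $f_\lambda\ge\gamma(1)/2$, and each derivative of $f_\lambda$ is bounded uniformly in $\lambda$. Hence
\begin{equation}\label{eq:rhobounds}
\rho(x)^2\le x^2+C,\qquad|\rho^{(r)}|\le C\ \ (1\le r\le k),\qquad|\chi^{(r)}|\le C\ \ (0\le r\le k).
\end{equation}
Also $\mathbb{E}\rho(X)=-\int f_\lambda'=0$.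

A random variable $Z$ is called \emph{$\tau$-subgaussian} if $\mathbb{E}e^{sZ}\le e^{\tau s^2}$ for all real $s$. We use four consequences of the definition.
\begin{itemize}
\item[(S1)] The sum of $b$ independent $\tau$-subgaussian variables is $b\tau$-subgaussian and their average is $(\tau/b)$-subgaussian.
\item[(S2)] $\mathbb{P}(|Z|>a)\le2e^{-a^2/(4\tau)}$, by Markov's inequality with $s=\pm a/(2\tau)$.
\item[(S3)] $\mathbb{E}|Z|^r=\int_0^\infty ra^{r-1}\mathbb{P}(|Z|>a)\,da\le C_r\tau^{r/2}$ for $r\ge1$, by (S2).
\item[(S4)] A conditional expectation of $Z$ is $\tau$-subgaussian, by the conditional Jensen inequality.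
\end{itemize}

\begin{lemma}\label{lem:subg}
There is a constant $\tau_0$, depending only on $k$ and $\psi$, such that $X$ and $\rho_\lambda(X)$ are $\tau_0$-subgaussian whenever $X$ has density $f_\lambda$, $0\le\lambda\le1$.
\end{lemma}

\begin{proof}
Let $Z$ be either variable. Then $\mathbb{E}Z=0$, and $\mathbb{E}e^{Z^2/8}\le K$ for a constant $K\ge1$, by \eqref{eq:rhobounds} and $f_\lambda\le\frac32\gamma$. For all real $y$ we have $e^y\le y+e^{y^2}$: if $|y|\le1$ because $e^y\le1+y+y^2$, if $y\ge1$ because $y\le y^2$, and if $y\le-1$ because $y+e^{y^2}\ge 1+y+y^2\ge1$. So for $8s^2\le1$, Jensen's inequality gives $\mathbb{E}e^{sZ}\le\mathbb{E}\big(e^{Z^2/8}\big)^{8s^2}\le K^{8s^2}$. For $8s^2>1$, the inequality $sZ\le Z^2/8+2s^2$ gives $\mathbb{E}e^{sZ}\le Ke^{2s^2}\le K^{8s^2}e^{2s^2}$. Take $\tau_0=2+8\log K$.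
\end{proof}

\section{The lower bound for $u_0$}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Take the pair of Section~\ref{sec:pairs} with $u=u_0$, so $U=2u_0$. For $N=2^j$ and $T=\log N$ let
\[
H=T^2,\qquad\theta=\frac1{8\log T},
\]
and let $\tilde F,\tilde G$ be the measures $A\mapsto\mathbb{P}(X+Y\in A,\ |Y|\le H)$ for $X$ of density $f_0$ and $f_1$. All statements below are for large $j$.

\emph{The truncation.} We have $u_0(T^2)\ge T^2/\log(e^2+T^2)\ge3T$, so \eqref{eq:Ytail} gives
\begin{equation}\label{eq:trunc}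
1-\tilde F(\mathbb{R})=1-\tilde G(\mathbb{R})=\mathbb{P}(|Y|>H)\le CN^{-3}.
\end{equation}
This proves hypothesis (iii) of Lemma~\ref{lem:windows}.

\emph{The gap $\Delta$.} Let $m_H(t)=\int_{-H}^He^{ty}h(y)\,dy$ and $\tilde\psi(t)=\int e^{tx}\psi(x)\,dx$. Since $\int e^{tx}\psi^{(k)}(x)\,dx=(-t)^k\tilde\psi(t)$,
\[
\int e^{tx}\,\tilde F(dx)=e^{t^2/2}m_H(t),\qquad\int e^{tx}\,\tilde G(dx)=\big(e^{t^2/2}+(-t)^k\tilde\psi(t)\big)m_H(t).
\]
So $\tilde\ell_G-\tilde\ell_F=\log(1+x)$ with $x=(-\theta)^k\tilde\psi(\theta)e^{-\theta^2/2}$. Here $\tilde\psi(\theta)e^{-\theta^2/2}\to\int\psi>0$, and $|\log(1+x)|\ge|x|/2$ for $|x|\le\frac12$. Thus $|\tilde\ell_F-\tilde\ell_G|\ge c\theta^k$, and the sign of the difference depends only on the parity of $k$. The statement to be proved is symmetric in $F$ and $G$, so we interchange their names if necessary and have $\Delta\ge c\theta^k$. From here on $X$ denotes the light part of the law now called $F$; we use only that it has mean $0$, variance $1$ and finite exponential moments.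

\emph{The tilt $\theta$ is harmless for the truncated $Y$.} For $0<|y|\le H$, concavity gives
\[
\frac{U(|y|)}{|y|}\ge\frac{U(H)}H\ge2u_0'(H)=\frac2{\log(e^2+H)}\ge\frac1{\log H}=\frac1{2\log T}=4\theta .
\]
So $t|y|\le U(|y|)/4$ for $0\le t\le\theta$, and $m_H''(t)\le c_U\int y^2e^{-3U(|y|)/4}dy=C$ on $[0,\theta]$, uniformly in $j$. Since $h$ is even, $m_H(t)=\int_{-H}^H\cosh(ty)h(y)\,dy\ge m_H(0)\ge\frac12$. The function $(\log m_H)''$ is a variance, so $0\le(\log m_H)''\le m_H''/m_H\le C$ on $[0,\theta]$.

\emph{The cost $I$.} Let $\ell(t)=\log\mathbb{E}e^{tX}+\log m_H(t)$ be the cumulant function of $\tilde F$, so that $\ell(\theta)=\tilde\ell_F$, $\ell'(\theta)=\beta$, $\ell''(\theta)=w^2$. The second derivative of $\log\mathbb{E}e^{tX}$ is continuous and equals $1$ at $t=0$. Hence $\frac12\le\ell''\le C$ on $[0,\theta]$, and in particular $w^2\le C$. The derivative of $t\ell'(t)-\ell(t)$ is $t\ell''(t)$, so $I=-\ell(0)+\int_0^\theta t\ell''(t)\,dt$, and $0\le-\ell(0)=-\log m_H(0)\le CN^{-3}\le\theta^2$ by \eqref{eq:trunc}. Therefore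
\[
\tfrac14\theta^2\le I\le C\theta^2 .
\]

\emph{The window length.} We have $M\le T/I\le4T/\theta^2=256\,T\log^2T\le T^2$. Conversely, for a small constant $c_0$ the integer $M'=\lfloor c_0T/\theta^2\rfloor$ satisfies $M'I+2\theta w\sqrt{M'}\le\frac12T+C\sqrt T\le T-3\log T$, so $M\ge M'\ge cT/\theta^2$. This gives (i). Moreover $I+\theta w\sqrt{M+1}+\log T\le C\sqrt T$, while $M\Delta\ge cT\theta^{k-2}\ge cT/(\log T)^{k-2}$; this gives (ii).

By Lemma~\ref{lem:windows}, for every coupling, almost surely for all large $j$ there is $n_j\in[2^j,2^{j+1}]$ with $|r_{n_j}-s_{n_j}|>M\Delta/(4\theta)\ge cT\theta^{k-3}\ge cT/(\log T)^{k-3}$. Since $\log n_j\sim T$ and $\log\log n_j\sim\log T$, part (b) follows.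
\end{proof}

\section{Cells and their scores}\label{sec:scores}

We turn to the coupling; $u$ is again an arbitrary weight and $k\ge4$. Write the steps as $X_n+Y_n$ and $X_n^*+Y_n^*$. If $u(x)/x\to0$, the heavy parts take values far above $\log N$: for every $A$, $\mathbb{P}(Y>A\log N)\ge c_Ue^{-U(A\log N+1)}=N^{-o(1)}$. So the heavy parts of the two walks must nearly cancel, and the simplest way to achieve this is $Y_n=Y_n^*$. But then $r-s$ is the difference of two light-tailed walks with step densities $f_0\ne f_1$, which is of order at least $\log n$ infinitely often by the part of Theorem~\ref{thm:B} already proved. We therefore leave a few heavy variables free. Time is cut into \emph{cells} of $d$ consecutive steps; we take $Y_n=Y_n^*$ except at the last time of each cell. At the ends of cells, $r-s$ is then the difference of two walks whose steps are the cell variables studied in this section.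

For $d\ge1$ and $0\le\lambda\le1$ let $X_1,\dots,X_d$ be i.i.d.\ with density $f_\lambda$, let $Y$ be independent of them with density $h$, and put $\Sigma=X_1+\dots+X_d$, $\zeta=\Sigma+Y$. Define
\[
p=p_\lambda=f_\lambda^{*d}*h,\qquad q=q_\lambda=d\,\psi*f_\lambda^{*(d-1)}*h,\qquad\omega=-\frac{p'}p,\qquad\kappa=\frac qp .
\]
Then $p>0$ is the density of $\zeta$, it is a polynomial in $\lambda$ with integrable coefficients, $p$ and $q$ are smooth, and
\begin{equation}\label{eq:dlambda}
\partial_\lambda p_\lambda=d\,\psi^{(k)}*f_\lambda^{*(d-1)}*h=q_\lambda^{(k)} .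
\end{equation}

What does $Y$ do to the score $\omega$? Without $Y$, and for $\lambda=0$, the density is normal with variance $d$ and the score $z/d$ is unbounded. If $U(y)=ay$, then $|h'|=ah$ away from $0$, so $|p'|=|f_\lambda^{*d}*h'|\le ap$, that is, $|\omega|\le a$ everywhere: an unusually large value of $\zeta$ is explained by $Y$. For general concave $U$ this argument gives only $|\omega|\le U'(0)$. But $\Sigma$ spreads over a range of order $\sqrt d$, and over such a range $U(|\cdot|)$ changes by at most $U(\sqrt d)$, by \eqref{eq:sub}. The effective slope is therefore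
\[
\alpha=\alpha_d=\frac{\max\{U(\sqrt d),1\}}{\sqrt d},\qquad d^{-1/2}\le\alpha\le\max\{U(1),1\},
\]
where the upper bound follows from \eqref{eq:sub}. If $u(x)/x\to0$, then $\alpha_d\to0$ as $d\to\infty$.

Here and in the next section we must bound expressions in which several directional derivatives fall on a product density. The bookkeeping is done once. For commuting operators $A_1,\dots,A_r$ and $S\subset\{1,\dots,r\}$ write $A_S=\prod_{i\in S}A_i$.

\begin{lemma}\label{lem:weights}
Let $\Pi>0$ and $g$ be smooth functions on $\mathbb{R}^m$, let $A_1,\dots,A_r$ be directional derivatives with constant coefficients, and put $a_i=-A_i\Pi/\Pi$. Suppose that at a given point, for some $R,\delta,K\ge0$ and $B\ge1$,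
\[
|a_i|\le R,\qquad|A_Sa_i|\le B\delta^{|S|+1}\ \ (\emptyset\ne S\not\ni i),\qquad|A_Sg|\le K\delta^{|S|}\ \ (\text{all }S).
\]
Then at this point $|\Pi^{-1}A_1\cdots A_r(g\Pi)|\le C_rB^rK(R+\delta)^r$, where $C_r$ depends only on $r$.
\end{lemma}

\begin{proof}
Since $\Pi^{-1}A_i(w\Pi)=A_iw-a_iw$, the expression equals $(A_1-a_1)\cdots(A_r-a_r)g$. We claim that this is a sum of at most $C_r$ terms $\pm A_{S_0}g\prod_{\nu}A_{S_\nu}a_{i_\nu}$, where the set $S_0$ and the sets $S_\nu\cup\{i_\nu\}$, $i_\nu\notin S_\nu$, partition $\{1,\dots,r\}$. Indeed, applying a further operator $A_0-a_0$ to such a term either adds the index $0$ to one of the sets $S_0,S_\nu$, by the product rule, or appends the factor $a_0$ with an empty set. By hypothesis $|A_{S_0}g|\le K(R+\delta)^{|S_0|}$ and $|A_{S_\nu}a_{i_\nu}|\le B(R+\delta)^{|S_\nu|+1}$, and the exponents add up to $r$.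
\end{proof}

\begin{lemma}\label{lem:scores}
For all $d\ge1$ and $0\le\lambda\le1$,
\begin{equation}\label{eq:pq}
|p^{(r)}|\le C\alpha^rp,\qquad|q^{(r)}|\le Cd\,\alpha^rp\qquad(0\le r\le k),
\end{equation}
\begin{equation}\label{eq:omegakappa}
|\omega^{(r)}|\le C\alpha^{r+1}\ \ (0\le r\le k-1),\qquad|\kappa^{(r)}|\le Cd\,\alpha^r\ \ (0\le r\le k),
\end{equation}
and $\omega(\zeta)$ is $(\tau_0/d)$-subgaussian.
\end{lemma}

\begin{proof}
\emph{Step 1: derivatives as conditional expectations.} The density $h$ has a corner at $0$, so we let the derivatives act on the $X_i$, and we share them equally among the $d$ variables. Let $P(x)=\prod_{i\le d}f_\lambda(x_i)$, $D=\frac1d\sum_i\partial_{x_i}$ and $\mathbf{1}=(1,\dots,1)$. Translating $x$ by $\frac td\mathbf{1}$,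
\[
p(z+t)=\int h\Big(z+t-\sum x_i\Big)P(x)\,dx=\int h\Big(z-\sum x_i\Big)P\big(x+\tfrac td\mathbf{1}\big)\,dx .
\]
The same holds for $q/d$ with $P$ replaced by $\chi(x_1)P(x)=\psi(x_1)\prod_{i\ge2}f_\lambda(x_i)$. We may differentiate in $t$ under the integral, since $h$ is bounded and the derivatives of $f_\lambda$ and $\psi$ have Gaussian decay. With $H_r=P^{-1}D^rP$ and $H_r^\chi=P^{-1}D^r(\chi(x_1)P)$, evaluated at $(X_1,\dots,X_d)$, we get
\begin{equation}\label{eq:cond}
p^{(r)}(z)=\mathbb{E}[h(z-\Sigma)H_r],\qquad q^{(r)}(z)=d\,\mathbb{E}[h(z-\Sigma)H_r^\chi].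
\end{equation}
The joint density of $(X_1,\dots,X_d,\zeta)$ is $P(x)h(z-\sum x_i)$, so dividing \eqref{eq:cond} by $p(z)=\mathbb{E}h(z-\Sigma)$ gives conditional expectations given $\zeta=z$.

Let $\bar\rho=\frac1d\sum_i\rho(x_i)$. Then $DP=-\bar\rho P$, so $H_1=-\bar\rho$ and $\omega(z)=\mathbb{E}[\bar\rho\mid\zeta=z]$. By Lemma~\ref{lem:subg} and (S1), $\bar\rho$ is $(\tau_0/d)$-subgaussian, and (S4) gives the last assertion of the lemma.

By \eqref{eq:rhobounds}, $|D^s\bar\rho|=d^{-s}\,\big|\frac1d\sum_i\rho^{(s)}(x_i)\big|\le Cd^{-s}\le Cd^{-(s+1)/2}$ for $s\ge1$, and $|D^s\chi(x_1)|=d^{-s}|\chi^{(s)}(x_1)|\le Cd^{-s/2}$ for $s\ge0$. Lemma~\ref{lem:weights} with $A_i=D$, $R=|\bar\rho|$, $\delta=d^{-1/2}$ and $g=1$ or $g=\chi(x_1)$ gives $|H_r|,|H_r^\chi|\le C(|\bar\rho|+d^{-1/2})^r$. Since $(x+y)^r\le2^r(x^r+y^r)$ and $d^{-1/2}\le\alpha$, the bounds \eqref{eq:pq} follow once we show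
\begin{equation}\label{eq:ratio}
\frac{\mathbb{E}\big[|\bar\rho|^rh(z-\Sigma)\big]}{\mathbb{E}h(z-\Sigma)}\le C\alpha^r\qquad(1\le r\le k,\ z\in\mathbb{R}).
\end{equation}

\emph{Step 2: proof of \eqref{eq:ratio}.} The difficulty is uniformity in $z$: we condition on values of $\zeta$ that may be arbitrarily unlikely. By \eqref{eq:sub} and monotonicity, $|U(|z-x|)-U(|z|)|\le U(|x|)$, so $h(z)e^{-U(|x|)}\le h(z-x)\le h(z)e^{U(|x|)}$, and $z$ drops out: for $a>0$,
\begin{equation}\label{eq:ratio2}
\frac{\mathbb{E}\big[|\bar\rho|^r1_{\{|\bar\rho|>a\}}h(z-\Sigma)\big]}{\mathbb{E}h(z-\Sigma)}\le\frac{\mathbb{E}\big[|\bar\rho|^r1_{\{|\bar\rho|>a\}}e^{U(|\Sigma|)}\big]}{\mathbb{E}e^{-U(|\Sigma|)}} .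
\end{equation}
By \eqref{eq:sub}, $U(|\Sigma|)\le U(\sqrt d)\max\{1,|\Sigma|/\sqrt d\}\le\alpha(\sqrt d+|\Sigma|)$. Since $\mathbb{E}|\Sigma|\le(\mathbb{E}\Sigma^2)^{1/2}=\sqrt d$, Jensen's inequality bounds the denominator from below by $e^{-2\alpha\sqrt d}$. Since $\Sigma$ is $d\tau_0$-subgaussian,
\[
\mathbb{E}e^{2U(|\Sigma|)}\le e^{2\alpha\sqrt d}\big(\mathbb{E}e^{2\alpha\Sigma}+\mathbb{E}e^{-2\alpha\Sigma}\big)\le2e^{2\alpha\sqrt d+4\tau_0\alpha^2d}.
\]
Two applications of the Cauchy--Schwarz inequality, with (S2) and (S3), bound the numerator by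
\[
\big(\mathbb{E}|\bar\rho|^{4r}\big)^{1/4}\,\mathbb{P}(|\bar\rho|>a)^{1/4}\big(\mathbb{E}e^{2U(|\Sigma|)}\big)^{1/2}\le Cd^{-r/2}\exp\Big(-\frac{da^2}{16\tau_0}+\alpha\sqrt d+2\tau_0\alpha^2d\Big).
\]
As $\alpha\sqrt d\ge1$, we have $\alpha\sqrt d\le\alpha^2d$, so the right side of \eqref{eq:ratio2} is at most $Cd^{-r/2}\exp\big(-\frac{da^2}{16\tau_0}+(3+2\tau_0)\alpha^2d\big)$. For $a^2=16\tau_0(3+2\tau_0)\alpha^2$ the exponent vanishes and the bound is $Cd^{-r/2}\le C\alpha^r$. The part of \eqref{eq:ratio} on $\{|\bar\rho|\le a\}$ is at most $a^r=C\alpha^r$.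

\emph{Step 3: proof of \eqref{eq:omegakappa}.} We have $(p^{(i)}/p)'=p^{(i+1)}/p-(p^{(i)}/p)(p'/p)$ and $(q^{(i)}/p)'=q^{(i+1)}/p-(q^{(i)}/p)(p'/p)$. By induction, $\omega^{(r)}$ is a linear combination of products $\prod_\nu p^{(i_\nu)}/p$ with $\sum_\nu i_\nu=r+1$, and $\kappa^{(r)}$ is a linear combination of products $(q^{(i_0)}/p)\prod_\nu p^{(i_\nu)}/p$ with $i_0+\sum_\nu i_\nu=r$. Now apply \eqref{eq:pq}.
\end{proof}

The lemma gives two kinds of control on the score of a cell: it never exceeds $C\alpha$, and it is typically of size $d^{-1/2}$ with Gaussian tails. The first is due to $Y$ and matters for short blocks of cells; the second improves under averaging and matters for long blocks.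

\section{A differential inequality for the partial sums}\label{sec:diff}

\subsection*{One cell}
Let $\mathcal{P}_\lambda(z)=\int_{-\infty}^zp_\lambda$. By \eqref{eq:dlambda}, $\partial_\lambda\mathcal{P}_\lambda=q_\lambda^{(k-1)}$. For $w\in(0,1)$ let $z_\lambda(w)$ be the quantile defined by $\mathcal{P}_\lambda(z_\lambda(w))=w$. Implicit differentiation and \eqref{eq:pq} give
\[
\Big|\frac{d}{d\lambda}z_\lambda(w)\Big|=\Big|\frac{q_\lambda^{(k-1)}}{p_\lambda}(z_\lambda(w))\Big|\le Cd\,\alpha^{k-1}.
\]
With $w$ uniform on $(0,1)$ this couples $p_0$ and $p_1$ with an error of at most $Cd\alpha^{k-1}$, that is, $C\alpha^{k-1}$ per unit of time. The same fact can be expressed through test functions: for bounded smooth $\phi$ with bounded derivative,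
\[
\Big|\frac d{d\lambda}\int\phi\,p_\lambda\Big|=\Big|\int\phi'\,q_\lambda^{(k-1)}\Big|\le Cd\,\alpha^{k-1}\int|\phi'|\,p_\lambda .
\]
An inequality of this type says that mass moves with speed at most $Cd\alpha^{k-1}$, and this is the form that extends to many cells. Coupling the cells one by one, however, is not enough: the errors are then i.i.d., bounded, centered and not identically zero, so after $m$ cells their sum is of order $\sqrt m$.

\subsection*{Two cells}
Let $\Pi=p(z_1)p(z_2)$, $S_1=z_1$, $S_2=z_1+z_2$, $\partial_i=\partial/\partial z_i$. By \eqref{eq:dlambda}, $\partial_\lambda\Pi=\partial_1^k(\kappa(z_1)\Pi)+\partial_2^k(\kappa(z_2)\Pi)$. In the coordinates $(S_1,S_2)$ we have $\partial_1=\partial_{S_1}+\partial_{S_2}$ and $\partial_2=\partial_{S_2}$. For $D=\frac12(\partial_1+\partial_2)$ this gives $\partial_1-D=\frac12\partial_{S_1}$ and $\partial_2-D=-\frac12\partial_{S_1}$. Write $\partial_i^k=D^k+(\partial_i-D)\sum_{s=0}^{k-1}\partial_i^sD^{k-1-s}$ and integrate by parts once: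
\[
\frac d{d\lambda}\int\phi\,\Pi=-\frac12\int(W_1-W_2)\,\partial_{S_1}\phi\;\Pi+\int\phi\,D^k\big((\kappa(z_1)+\kappa(z_2))\Pi\big),
\]
where $W_i=\Pi^{-1}\sum_s\partial_i^sD^{k-1-s}(\kappa(z_i)\Pi)$. The first term describes a motion of $S_1$ with $S_2$ fixed, so it leaves no error at the end. The second term has the same form as the original one, but the derivatives are now shared between the cells. To see the gain, share them among $b$ cells: let $D=\frac1b\sum_{j\le b}\partial_j$, $\Pi=\prod_{j\le b}p(z_j)$, and let bars denote averages over the $b$ cells. Then $D\Pi=-\bar\omega\Pi$, and two derivatives give, with $\kappa$ and its derivatives evaluated at $z_1$,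
\[
\Pi^{-1}D^2(\kappa\Pi)=\frac{\kappa''}{b^2}-\frac{2\kappa'\bar\omega}b+\kappa\Big(\bar\omega^2-\frac{\overline{\omega'}}b\Big).
\]
By \eqref{eq:omegakappa} the right side is at most $Cd(|\bar\omega|+\alpha b^{-1/2})^2$. So each derivative now costs $|\bar\omega|+\alpha b^{-1/2}$ in place of $\alpha$, and $\bar\omega$ is typically of size $(bd)^{-1/2}$. We repeat the two-cell step along the dyadic tree. What is left at the top has so little total mass that it need not be transported at all.

\subsection*{The general case}
Let $m=2^L$ with $L\ge0$, let $N=md$ and $T=\log N$, and assume $T\ge1$ and $d\le T$. Let $\zeta_1,\dots,\zeta_m$ be i.i.d.\ with density $p_\lambda$, let $\Pi=\Pi_\lambda(z)=\prod_{j\le m}p_\lambda(z_j)$ be their joint density, $\mathbb{E}_\lambda$ and $\mathbb{P}_\lambda$ the corresponding expectation and probability, and $S_t=\sum_{j\le t}\zeta_j$ for $1\le t\le m$. Let $\phi$ be a bounded function of $(S_1,\dots,S_m)$ that is Lipschitz with constant $\Lambda$ for the sup norm. By Rademacher's theorem, a Lipschitz function on $\mathbb{R}^m$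 is differentiable almost everywhere. At a point of differentiability $\sum_t|\partial_{S_t}\phi|\le\Lambda$, as one sees by differentiating in the direction $(\operatorname{sgn}\partial_{S_t}\phi)_t$. Put
\[
|\nabla'\phi|=\sum_{t<m}|\partial_{S_t}\phi| ;
\]
the last coordinate is omitted because $S_m$ will not move. Since $\Pi_\lambda$ is a polynomial in $\lambda$ with integrable coefficients, $\mathbb{E}_\lambda\phi$ is a polynomial in $\lambda$ and may be differentiated under the integral.

\begin{proposition}\label{prop:diff}
There is a constant $C_1$, depending only on $u,k,\psi$, such that with $v=C_1T\alpha^{k-3}$, for all $\phi$ as above and all $0\le\lambda\le1$,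
\[
\Big|\frac d{d\lambda}\mathbb{E}_\lambda\phi\Big|\le v\,\mathbb{E}_\lambda|\nabla'\phi|+C_1\frac dm\|\phi\|_\infty+C_1N^{-2}\Lambda .
\]
\end{proposition}

\begin{proof}
We regard $\phi$ also as a function of $z$, through the linear bijection $z\mapsto S$, and write $\partial_j=\partial/\partial z_j$ and $\mathbb{E}=\mathbb{E}_\lambda$. Since $\kappa(z_i)\Pi=q(z_i)\prod_{j\ne i}p(z_j)$, identity \eqref{eq:dlambda} gives
\[
\frac d{d\lambda}\mathbb{E}_\lambda\phi=\sum_{i=1}^m\int\phi\;\partial_i^k\big(\kappa(z_i)\Pi\big)\,dz .
\]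

\emph{Step 1: dyadic decomposition.} For $0\le\ell\le L$ let $J_\ell(i)$ be the dyadic interval $\{a2^\ell+1,\dots,(a+1)2^\ell\}$ containing $i$, and let $D_\ell=D_{i,\ell}=2^{-\ell}\sum_{j\in J_\ell(i)}\partial_j$. These operators commute and $D_0=\partial_i$, so telescoping $D_0^k-D_L^k$ gives
\[
\partial_i^k=D_L^k+\sum_{\ell=0}^{L-1}(D_\ell-D_{\ell+1})\sum_{s=0}^{k-1}D_\ell^sD_{\ell+1}^{k-1-s}.
\]
We need to integrate by parts against the Lipschitz function $\phi$. If $g$ is Lipschitz with compact support, then $\int\partial_eg=0$ for every direction $e$, since the difference quotients have integral zero, are uniformly bounded with supports in a fixed compact set, and converge almost everywhere. Let $w\in C^1$ with $w,\nabla w\in L^1$, and apply this to $g(z)=\phi(z)w(z)\Xi(z/R)$ with a smooth compactly supported $\Xi$ equal to $1$ near $0$. Letting $R\to\infty$ we obtain $\int\phi\,\partial_ew=-\int w\,\partial_e\phi$. By \eqref{eq:pq}, the partial derivatives of $\kappa(z_i)\Pi$ up to order $k$ are bounded by a multiple of $\Pi$ for fixed $m,d$, hence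 integrable. Therefore
\begin{equation}\label{eq:decomp}
\int\phi\,\partial_i^k\big(\kappa(z_i)\Pi\big)\,dz=\mathbb{E}\big[\phi W_i^{\mathrm{top}}\big]-\sum_{\ell<L}\mathbb{E}\big[W_{i,\ell}\,(D_\ell-D_{\ell+1})\phi\big],
\end{equation}
where
\[
W_{i,\ell}=\Pi^{-1}\sum_{s=0}^{k-1}D_\ell^sD_{\ell+1}^{k-1-s}\big(\kappa(z_i)\Pi\big),\qquad W_i^{\mathrm{top}}=\Pi^{-1}D_L^k\big(\kappa(z_i)\Pi\big).
\]

\emph{Step 2: pointwise bounds for the weights.} For a set $J$ of indices let $\bar\omega_J$ be the average of $\omega(z_j)$ over $j\in J$. Fix $\ell<L$ and $i$, and let $b=2^\ell$, $J'=J_\ell(i)$, $J=J_{\ell+1}(i)$. Let $R_J$ be the larger of the values $|\bar\omega|$ for the two halves of $J$; then $|\bar\omega_{J'}|,|\bar\omega_J|\le R_J$. We have $D_\ell\Pi=-\bar\omega_{J'}\Pi$ and $D_{\ell+1}\Pi=-\bar\omega_J\Pi$. Either operator maps a function $g(z_j)$ of one coordinate to $c\,g'(z_j)$ with $0\le c\le1/b$. So by \eqref{eq:omegakappa}, a product of $s\ge1$ of them applied to $\bar\omega_{J'}$ or $\bar\omega_J$ is bounded by $Cb^{-s}\alpha^{s+1}\le C(\alpha b^{-1/2})^{s+1}$,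 and a product of $s\ge0$ of them applied to $\kappa(z_i)$ is bounded by $Cd\,b^{-s}\alpha^s\le Cd(\alpha b^{-1/2})^s$. The same bounds hold for powers of $D_L$ applied to $\bar\omega_{\{1,\dots,m\}}$ and $\kappa(z_i)$, with $b$ replaced by $m$; the orders that occur are $s\le k-1$ for $\omega$ and $s\le k$ for $\kappa$, as allowed in \eqref{eq:omegakappa}. Lemma~\ref{lem:weights} gives
\begin{equation}\label{eq:W}
|W_{i,\ell}|\le Cd\big(R_J+\alpha b^{-1/2}\big)^{k-1},\qquad|W_i^{\mathrm{top}}|\le Cd\big(|\bar\omega_{\{1,\dots,m\}}|+\alpha m^{-1/2}\big)^k .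
\end{equation}

\emph{Step 3: the top terms.} By Lemma~\ref{lem:scores} and (S1), $\bar\omega_{\{1,\dots,m\}}$ is $(\tau_0/(md))$-subgaussian, so its $k$th absolute moment is at most $C(md)^{-k/2}\le Cm^{-k/2}$ by (S3). Also $\alpha\le C$. Hence $\sum_i\mathbb{E}|W_i^{\mathrm{top}}|\le Cmd\,m^{-k/2}\le Cd/m$, as $k\ge4$.

\emph{Step 4: the terms of level $\ell$.} The function $(D_\ell-D_{\ell+1})\phi$ is the derivative of $\phi$ in the $z$-direction $e$ with $e_j=\frac1{2b}$ on $J'$, $e_j=-\frac1{2b}$ on $J\setminus J'$ and $e_j=0$ off $J$. By the chain rule it equals $\sum_t\hat e_t\,\partial_{S_t}\phi$ almost everywhere, where $\hat e_t=\sum_{j\le t}e_j$. The entries of $e$ sum to zero and each sign has total weight $\frac12$, so $|\hat e_t|\le\frac12$, and $\hat e_t=0$ unless $t\in J$ and $t\ne\max J$. Let $G_J=\sum_{t\in J,\,t\ne\max J}|\partial_{S_t}\phi|\le\Lambda$. Summing \eqref{eq:decomp} over $i$ and grouping the $2b$ indices $i$ with the same $J$, the terms of level $\ell$ contribute at most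
\[
\sum_J\mathbb{E}[V_JG_J],\qquad V_J=\frac12\sum_{i\in J}|W_{i,\ell}|\le Cbd\big(R_J+\alpha b^{-1/2}\big)^{k-1},
\]
where $J$ runs over the dyadic intervals of length $2b$.

We bound $V_J$ in two ways. First, $R_J\le C\alpha$ everywhere by \eqref{eq:omegakappa}, so $V_J\le Cbd\,\alpha^{k-1}$, and in particular $V_J\le CN$. Second, let $\Omega_J=\{R_J>4\sqrt{\tau_0T/(bd)}\}$. The average of $\omega(\zeta_j)$ over a half of $J$ is $(\tau_0/(bd))$-subgaussian, so $\mathbb{P}_\lambda(\Omega_J)\le4e^{-4T}=4N^{-4}$ by (S2). Moreover $\alpha b^{-1/2}=\alpha\sqrt d/\sqrt{bd}\le C\sqrt{T/(bd)}$, because $d\le T$. So off $\Omega_J$ we have $V_J\le Cbd\,(T/(bd))^{(k-1)/2}=CT(T/(bd))^{(k-3)/2}$. Put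
\[
v_\ell=C\min\big\{x_\ell\,\alpha^{k-1},\ T(T/x_\ell)^{(k-3)/2}\big\},\qquad x_\ell=2^\ell d .
\]
Then $\mathbb{E}[V_JG_J]\le v_\ell\mathbb{E}G_J+CN\Lambda\cdot4N^{-4}$. For fixed $\ell$ the intervals $J$ are disjoint and $t=m$ is the maximum of its interval, so $\sum_JG_J\le|\nabla'\phi|$. The number of pairs $(\ell,J)$ is $\sum_{\ell<L}m2^{-\ell-1}<m\le N$. Hence all levels together contribute at most $\big(\sum_\ell v_\ell\big)\mathbb{E}|\nabla'\phi|+CN^{-2}\Lambda$.

\emph{Step 5: summing over levels.} The two expressions in $v_\ell$ are equal at $x^*=T/\alpha^2$, where both have the value $T\alpha^{k-3}$. Since $x_\ell$ doubles from one level to the next,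
\[
\sum_{x_\ell\le x^*}x_\ell\,\alpha^{k-1}\le2x^*\alpha^{k-1}=2T\alpha^{k-3},\qquad\sum_{x_\ell>x^*}T\Big(\frac T{x_\ell}\Big)^{(k-3)/2}\le\frac{T\alpha^{k-3}}{1-2^{-(k-3)/2}},
\]
and the last denominator is at least $1-2^{-1/2}$ because $k\ge4$. So $\sum_\ell v_\ell\le CT\alpha^{k-3}$.
\end{proof}

The number $x_\ell$ is the length in time of a block of $2^\ell$ cells. The bound for $\sum_\ell v_\ell$ peaks at blocks of length $T/\alpha^2$, which is the window length $M\approx T/\theta^2$ of the lower bound with $\theta\approx\alpha$. This is why the two bounds match.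

\section{From the inequality to a coupling}\label{sec:strassen}

One could try to extract a velocity field from the proof of Proposition~\ref{prop:diff} and follow its flow. Duality is more convenient, because it needs no regularity of the field and absorbs the two error terms directly. We first integrate the differential inequality to an inequality between the probabilities of a set and of its enlargement, and then use the following special case of Strassen's theorem, which we prove in the form needed. We write $A+B=\{a+b:a\in A,\ b\in B\}$; this set is open if $A$ is open.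

\begin{lemma}\label{lem:strassen}
Let $\mu,\nu$ be Borel probability measures on $\mathbb{R}^m$, let $B\subset\mathbb{R}^m$ be compact and $\varepsilon\ge0$, and suppose that $\mu(A)\le\nu(A+B)+\varepsilon$ for every open set $A$. Then there are random vectors $x$ with law $\mu$ and $y$ with law $\nu$ on one probability space such that $\mathbb{P}(y-x\notin B)\le\varepsilon$.
\end{lemma}

\begin{proof}
We may assume $\varepsilon<1$. We discretize, solve a finite transport problem, and pass to the limit. For $\delta>0$ let $B_\delta=B+[-\delta,\delta]^m$, a compact set.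

Let $0<\delta<1-\varepsilon$. Choose a box $Q$ that is a disjoint union of half-open cubes $Q_1,\dots,Q_K$ of side at most $\delta$ and satisfies $\mu(Q^c),\nu(Q^c)\le\delta/2$. Call $(i,j)$ \emph{joined} if there are $x\in Q_i$, $y\in Q_j$ with $y-x\in B_\delta$. For $\mathcal{I}\subset\{1,\dots,K\}$ let $\mathcal{N}(\mathcal{I})$ be the set of $j$ such that $(i,j)$ is joined for some $i\in\mathcal{I}$, and let $A$ be the open $\delta$-neighborhood of $\bigcup_{i\in\mathcal{I}}Q_i$ in the sup norm. Every point of $A+B$ has the form $x+b'$ with $x\in\bigcup_{i\in\mathcal{I}}Q_i$ and $b'\in B_\delta$, so it lies in $Q^c$ or in some $Q_j$ with $j\in\mathcal{N}(\mathcal{I})$. Hence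
\begin{equation}\label{eq:hall}
\sum_{i\in\mathcal{I}}\mu(Q_i)\le\mu(A)\le\nu(A+B)+\varepsilon\le\sum_{j\in\mathcal{N}(\mathcal{I})}\nu(Q_j)+\varepsilon+\frac\delta2 .
\end{equation}

Consider the directed network with a source, left nodes $i$, right nodes $j$ and a sink, with edges from the source to $i$ of capacity $\mu(Q_i)$, from $i$ to $j$ of capacity $1$ for joined pairs, and from $j$ to the sink of capacity $\nu(Q_j)$. A cut is a partition of the nodes into a source side and a sink side, and its capacity is the total capacity of the edges leading from the first to the second. The max-flow min-cut theorem states that the largest value of a flow equals the smallest capacity of a cut. Take a cut and let $\mathcal{I}$ be the set of left nodes on the source side. If some $j\in\mathcal{N}(\mathcal{I})$ is on the sink side, the capacity is at least $1$. Otherwise, by \eqref{eq:hall}, it is at least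
\[
\sum_{i\notin\mathcal{I}}\mu(Q_i)+\sum_{j\in\mathcal{N}(\mathcal{I})}\nu(Q_j)\ge\mu(Q)-\varepsilon-\frac\delta2\ge1-\varepsilon-\delta .
\]
So there are numbers $\pi_{ij}\ge0$, zero unless $(i,j)$ is joined, with $\sum_j\pi_{ij}\le\mu(Q_i)$, $\sum_i\pi_{ij}\le\nu(Q_j)$ and $\sum_{i,j}\pi_{ij}\ge1-\varepsilon-\delta$. The measure $\sum_{\pi_{ij}>0}\pi_{ij}\,\mu(\cdot\mid Q_i)\otimes\nu(\cdot\mid Q_j)$ has marginals at most $\mu$ and $\nu$. The remainders $\mu',\nu'$ are positive measures of the same mass $a=1-\sum\pi_{ij}$; adding $a^{-1}\mu'\otimes\nu'$ if $a>0$, we obtain a probability measure $\Gamma_\delta$ with marginals $\mu$ and $\nu$. If $(i,j)$ is joined, then $y-x\in B_{3\delta}$ for all $x\in Q_i$, $y\in Q_j$, since the cubes have side at most $\delta$. Thus $\Gamma_\delta(y-x\in B_{3\delta})\ge1-\varepsilon-\delta$.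

The measures $\Gamma_\delta$ have fixed marginals, so they are tight, and by Prokhorov's theorem they converge weakly along a sequence $\delta\to0$ to a probability measure $\Gamma$, again with marginals $\mu,\nu$. For fixed $\delta_0>0$ the set $\{y-x\in B_{3\delta_0}\}$ is closed and contains $\{y-x\in B_{3\delta}\}$ for $\delta\le\delta_0$. A weak limit gives a closed set at least the upper limit of its masses, so $\Gamma(y-x\in B_{3\delta_0})\ge1-\varepsilon$. Since $B$ is closed, $\bigcap_{\delta_0>0}B_{3\delta_0}=B$, and $\Gamma(y-x\in B)\ge1-\varepsilon$.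
\end{proof}

\begin{proposition}\label{prop:couple}
In the setting of Proposition~\ref{prop:diff} there are, on one probability space, i.i.d.\ variables $\zeta_1,\dots,\zeta_m$ with density $p_0$ and i.i.d.\ variables $\zeta_1^*,\dots,\zeta_m^*$ with density $p_1$ whose partial sums satisfy, outside an event of probability at most $C_1d/m+C_1N^{-7/4}$,
\[
|S_t-S_t^*|\le v+N^{-1/4}\quad(t<m),\qquad|S_m-S_m^*|\le N^{-1/4}.
\]
\end{proposition}

\begin{proof}
The idea is to let the test function grow with $\lambda$ just fast enough to compensate the term $v\mathbb{E}_\lambda|\nabla'\phi|$. Let $\mathcal{K}=\{y\in\mathbb{R}^m:|y_t|\le1\ (t<m),\ y_m=0\}$ and, for $\phi$ bounded and $\Lambda$-Lipschitz in the sup norm,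
\[
\mathcal{Q}_\lambda\phi(s)=\sup_{y\in\lambda v\mathcal{K}}\phi(s+y)\qquad(s\in\mathbb{R}^m,\ \lambda\ge0).
\]
As a supremum of translates, $\mathcal{Q}_\lambda\phi$ is bounded by $\|\phi\|_\infty$ and $\Lambda$-Lipschitz. Since $\mathcal{K}$ is convex, $\lambda v\mathcal{K}+\delta v\mathcal{K}=(\lambda+\delta)v\mathcal{K}$, so $\mathcal{Q}_{\lambda+\delta}=\mathcal{Q}_\delta\mathcal{Q}_\lambda$, and $0\le\mathcal{Q}_\delta g-g\le\delta v\Lambda$ for every $\Lambda$-Lipschitz $g$. Let $\Phi(\lambda)=\mathbb{E}_\lambda[\mathcal{Q}_\lambda\phi]$. It is Lipschitz on $[0,1]$, because $|\Phi(\lambda)-\Phi(\lambda')|\le v\Lambda|\lambda-\lambda'|+\|\phi\|_\infty\|\Pi_\lambda-\Pi_{\lambda'}\|_{L^1}$ and $\Pi_\lambda$ is a polynomial in $\lambda$ with integrable coefficients.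

Fix $0\le\lambda<1$ and put $g=\mathcal{Q}_\lambda\phi$. For small $\delta>0$,
\[
\frac{\Phi(\lambda+\delta)-\Phi(\lambda)}\delta=\frac{\mathbb{E}_{\lambda+\delta}\,g-\mathbb{E}_\lambda g}\delta+\mathbb{E}_{\lambda+\delta}\Big[\frac{\mathcal{Q}_\delta g-g}\delta\Big].
\]
By Proposition~\ref{prop:diff} applied to $g$, the first term has a limit as $\delta\downarrow0$ that is at least $-v\mathbb{E}_\lambda|\nabla'g|-\varepsilon_\phi$, where $\varepsilon_\phi=C_1\frac dm\|\phi\|_\infty+C_1N^{-2}\Lambda$. In the second term the integrand lies in $[0,v\Lambda]$. At a point $s$ where $g$ is differentiable, $g(s+y)=g(s)+\nabla g(s)\cdot y+o(|y|)$ uniformly in the direction of $y$, so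
\[
\mathcal{Q}_\delta g(s)=g(s)+\delta v\sup_{y\in\mathcal{K}}\nabla g(s)\cdot y+o(\delta)=g(s)+\delta v|\nabla'g|(s)+o(\delta).
\]
Thus the integrand is uniformly bounded and converges almost everywhere to $v|\nabla'g|$. Since also $\Pi_{\lambda+\delta}\to\Pi_\lambda$ in $L^1$, the second term tends to $v\mathbb{E}_\lambda|\nabla'g|$. So the right derivative of $\Phi$ is at least $-\varepsilon_\phi$ on $[0,1)$. A Lipschitz function is the integral of its derivative, hence $\Phi(1)-\Phi(0)\ge-\varepsilon_\phi$, that is,
\begin{equation}\label{eq:integrated}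
\mathbb{E}_0\phi\le\mathbb{E}_1\mathcal{Q}_1\phi+\varepsilon_\phi .
\end{equation}

Let $\mu$ and $\nu$ be the laws of $(S_1,\dots,S_m)$ under $\mathbb{P}_0$ and $\mathbb{P}_1$, and let $B=\{y:|y_t|\le v+N^{-1/4}\ (t<m),\ |y_m|\le N^{-1/4}\}$. For a nonempty open set $A$ take $\phi=(1-N^{1/4}\operatorname{dist}(\cdot,A))_+$, the distance being in the sup norm. Then $1_A\le\phi\le1$, $\Lambda=N^{1/4}$ and $\varepsilon_\phi\le C_1d/m+C_1N^{-7/4}$. If $\mathcal{Q}_1\phi(s)>0$, there are $y\in v\mathcal{K}$ and $a\in A$ with $\|s+y-a\|_\infty<N^{-1/4}$, so $s-a=(s+y-a)-y\in B$ and $s\in A+B$. Hence $\mathcal{Q}_1\phi\le1_{A+B}$, and \eqref{eq:integrated} gives $\mu(A)\le\nu(A+B)+C_1d/m+C_1N^{-7/4}$; for $A=\emptyset$ this is trivial. Lemma~\ref{lem:strassen} yields random vectors $(S_t)$ and $(S_t^*)$ with laws $\mu$ and $\nu$, and their increments are the required $\zeta_j$ and $\zeta_j^*$.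
\end{proof}

\section{The coupling of the walks}\label{sec:upper}

It remains to choose $d$. A longer cell makes $\alpha_d$ smaller, but inside a cell the light parts are not coupled and cost about $\sqrt{dT}$. A cell length of order $\sqrt T$ keeps this cost at $T^{3/4}$ while $\log d$ is still comparable to $\log T$. For $j\ge1$ let $T_j=j\log2$ and let $d_j$ be the power of two with $\sqrt{T_j}\le d_j<2\sqrt{T_j}$. Fix $j_0$ with $T_{j_0}\ge4$; then $d_j\le T_j\le2^j$ for $j\ge j_0$.

\begin{proposition}\label{prop:upper}
Let $u$ be a weight, $k\ge4$, and let $F,G$ be the pair of Section~\ref{sec:pairs}. There are a coupling and an almost surely finite random variable $\Theta$ such that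
\[
|r_n-s_n|\le\Theta+C\big(T_j\,\alpha_{d_j}^{k-3}+T_j^{3/4}\big)\qquad(j\ge j_0,\ 2^j<n\le2^{j+1}).
\]
\end{proposition}

\begin{proof}
\emph{Construction.} For $n\le2^{j_0}$ take all $\xi_n,\eta_n$ independent. The stretches $(2^j,2^{j+1}]$, $j\ge j_0$, are constructed independently of these and of each other. Fix $j$, write $N=2^j$, $T=T_j$, $d=d_j$, and let $m=N/d$, a power of two. Divide the stretch into cells $\mathcal{C}_1,\dots,\mathcal{C}_m$ of $d$ consecutive times, and let $t_i$ be the last time of $\mathcal{C}_i$. Take $(\zeta_i)$ and $(\zeta_i^*)$ from Proposition~\ref{prop:couple}. Given these, draw the $2m$ vectors $((X_n)_{n\in\mathcal{C}_i},Y_{t_i})$ and $((X_n^*)_{n\in\mathcal{C}_i},Y_{t_i}^*)$ independently: the first from the conditional law of $(X_1,\dots,X_d,Y)$ of Section~\ref{sec:scores}, with $\lambda=0$, given that $\zeta$ has the value $\zeta_i$; the second in the same way with $\lambda=1$ and $\zeta_i^*$. Then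
\[
\zeta_i=\sum_{n\in\mathcal{C}_i}X_n+Y_{t_i},\qquad\zeta_i^*=\sum_{n\in\mathcal{C}_i}X_n^*+Y_{t_i}^* .
\]
For the times $n$ that are not last in their cell let $Y_n=Y_n^*$ be i.i.d.\ with density $h$, independent of everything else. Put $\xi_n=X_n+Y_n$ and $\eta_n=X_n^*+Y_n^*$.

The $\zeta_i$ are i.i.d.\ with density $p_0$, and given all of them the unstarred cell vectors are independent, the law of the $i$th depending only on $\zeta_i$. So these vectors are i.i.d.\ with the law of $(X_1,\dots,X_d,Y)$ for $\lambda=0$. Hence all $X_n$ and $Y_n$ of the stretch are independent with densities $f_0$ and $h$, and the $\xi_n$ are i.i.d.\ with law $F$. The same argument with stars and $\lambda=1$ shows that the $\eta_n$ are i.i.d.\ with law $G$.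

\emph{Estimate within a stretch.} Let $\epsilon_n=(r_n-s_n)-(r_N-s_N)$ and $S_0=S_0^*=0$. The heavy parts at times other than the $t_i$ cancel, so
\[
\epsilon_{t_i}=S_i-S_i^*,\qquad\epsilon_n=S_{i-1}-S_{i-1}^*+\sum_{n'\in\mathcal{C}_i,\ n'\le n}(X_{n'}-X_{n'}^*)\quad(n\in\mathcal{C}_i,\ n<t_i).
\]
A sum of at most $d$ of the $X_n$, or of the $X_n^*$, is $d\tau_0$-subgaussian, so by (S2) it exceeds $\sqrt{12\tau_0dT}$ in absolute value with probability at most $2N^{-3}$. There are at most $2N$ such sums to consider. Together with Proposition~\ref{prop:couple} and $d/m=d^2/N\le4T/N$, this shows that outside an event of probability at most $CT/N+CN^{-7/4}+4N^{-2}$,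
\[
\max_{N<n\le2N}|\epsilon_n|\le v+N^{-1/4}+2\sqrt{12\tau_0dT}\le C\big(T\alpha_d^{k-3}+T^{3/4}\big),\qquad|\epsilon_{2N}|\le2^{-j/4}.
\]

\emph{Conclusion.} The exceptional probabilities are summable in $j$, so almost surely only finitely many stretches are exceptional. Since $\sum_j2^{-j/4}<\infty$, it follows that $\sup_j|r_{2^j}-s_{2^j}|<\infty$ almost surely. Let $\Theta$ be the sum of this supremum and the maximum of $|r_n-s_n|$ over the exceptional stretches.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $u=u_0$. Splitting the integral at $\sqrt x$ gives $u_0(x)\le\frac12\sqrt x+x/\log\sqrt x$ for $x>1$. With $x=\sqrt d$ we get $U(\sqrt d)/\sqrt d\le d^{-1/4}+8/\log d$, so $\alpha_d\le C/\log d$ for $d\ge2$. Since $\log d_j\ge\frac12\log T_j$, Proposition~\ref{prop:upper} gives $|r_n-s_n|\le\Theta+CT_j/(\log T_j)^{k-3}+CT_j^{3/4}$ for $2^j<n\le2^{j+1}$. Here $T_j\sim\log n$ and $\log T_j\sim\log\log n$, and the terms $\Theta$ and $T_j^{3/4}$ are of smaller order than $T_j/(\log T_j)^{k-3}$. This proves (a) with a nonrandom constant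 $c_2$. The pair is admissible by Lemma~\ref{lem:pair} and is the same as in part (b).
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
If $\lim u(x)/x$ is not positive, it is $0$. Take the pair of Section~\ref{sec:pairs} with $k=4$; it satisfies \eqref{eq:tail} and $F\ne G$ by Lemma~\ref{lem:pair}. Now $\alpha_{d_j}\to0$, since $d_j\to\infty$ and $U(x)/x\to0$. Proposition~\ref{prop:upper} gives $|r_n-s_n|\le\Theta+o(T_j)=o(\log n)$ almost surely. So no $c'>0$ exists for this pair, which proves the ``only if'' part and the last assertion.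
\end{proof}

\begin{remark}[the hypotheses on $u$]
Concavity enters through \eqref{eq:sub}, which gives the tail bound of Lemma~\ref{lem:pair} and the uniformity in $z$ in Lemma~\ref{lem:scores}, and through the bound $u(x)\ge\theta_0x$ in Section~\ref{sec:windows}. The condition $xu'(x)\to\infty$ makes $e^{-u}$ integrable against all powers of $x$. Condition \eqref{eq:div} is not used in the proofs; it places the examples within the scope of Theorem~\ref{thm:HM}. If $\lim u(x)/x>0$, then $\alpha_d$ stays bounded below, and Proposition~\ref{prop:upper} gives only $O(\log n)$, as it must by Theorem~\ref{thm:B}.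
\end{remark}

\begin{remark}[the condition $k\ge4$]
Sections \ref{sec:pairs} and \ref{sec:lower} use only $k\ge3$, which ensures $\mathbb{E}X=0$ and $\mathbb{E}X^2=1$. For $k=3$ and $u=u_0$ they show that $|r_n-s_n|\ge c\log n$ infinitely often for every coupling, so in this family an error $o(\log n)$ requires agreement of the third moments. In the upper bound this appears in Step~5 of Proposition~\ref{prop:diff}: for $k=3$ the second expression in $v_\ell$ equals $T$ at every level and does not decay.
\end{remark}

\begin{thebibliography}{1}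

\bibitem{HM}
Hal\'asz and Major,
\emph{Reconstructing the distribution from partial sums of samples},
\texttt{https://static.renyi.hu/\~{}major/articles/halasz.pdf}.

\end{thebibliography}
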